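\title{Algebraic closures without the ultrafilter lemma}

\begin{abstract}
We show that, over ZF, the statement that every field has an algebraic closure does not imply the ultrafilter lemma. The model $N$ contains an inverse system of $\mathbb Z/n!$-torsors without a branch. Adjoining a branch turns $N$ into Cohen's basic model, where the ultrafilter lemma holds and algebraic closures exist and are unique; a single isomorphism between the closures attached to a branch and to its translate by $1$ is then enough to descend an algebraic closure to $N$. In the same model every $\mathbb F_p$ has two non-isomorphic algebraic closures. For the permutation model of ZFA attached to a profinite group $\Gamma$, we show that all fields have algebraic closures if and only if $\Gamma$ has an open projective subgroup, while the ultrafilter lemma holds if and only if $\Gamma$ is finite.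
\end{abstract}

\section{The question and the results}\label{sec:intro}

We work in Zermelo--Fraenkel set theory ZF, without the axiom of choice (AC). An \emph{algebraic closure} of a field $K$ is a field extension of $K$ that is algebraic and algebraically closed. The \emph{ultrafilter lemma} (UL) says that every proper filter on a set is contained in an ultrafilter; over ZF it is equivalent to the statement that every proper ideal of a commutative ring is contained in a prime ideal, and we use both forms. Consider the statement
\begin{quote}
(Cl)\quad every field has an algebraic closure.
\end{quote}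
It is known that (UL) implies (Cl), that (UL) does not imply (AC), and that (Cl) fails in some model of ZF. So (Cl) is a choice principle, at most as strong as (UL). The following question is posed in \cite{FT} as a problem that seems to be open.

\begin{quote}
\emph{Does \textup{(Cl)} imply \textup{(UL)} over \textup{ZF}?}
\end{quote}

To see what is at stake, recall how (UL) yields (Cl). For each monic $f\in K[X]$, of degree $d$ say, take indeterminates $Y_{f,1},\dots,Y_{f,d}$, and let $R_K$ be the quotient of the polynomial ring in all the $Y_{f,i}$ by the coefficients of the differences $f-\prod_i(X-Y_{f,i})$. The ring $R_K$ is nonzero, because a relation $1=0$ would involve finitely many $f$, and these split in a finite extension of $K$. For a prime ideal $\mathfrak p$, the domain $R_K/\mathfrak p$ is generated by elements algebraic over $K$, so it is an algebraic field extension, and every monic $f\in K[X]$ splits in it; such an extension is an algebraic closure (Lemma~\ref{lem:split}). If $K$ can be well-ordered, so can $R_K$, a maximal ideal is built by transfinite recursion, and no choice is needed. For general $K$ this is a compactness argument: the finite problems are solvable,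 and the prime ideal makes the solutions cohere. One may therefore guess that (Cl) gives (UL) back. There is one reason for doubt. The prime ideal delivers more than (Cl) asks for, namely a \emph{numbering} of the roots of every polynomial, whereas an algebraic closure has to contain the roots but need not tell them apart. This doubt is justified, and the answer to the question is no.

\begin{theorem}\label{thm:A}
If \textup{ZF} is consistent, there is a model $N$ of \textup{ZF} in which
\begin{enumerate}
\item[(1)] every field has an algebraic closure;
\item[(2)] there is a sequence $(X_n)_{n\ge1}$ of nonempty finite sets such that no infinite subsequence has a choice function.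
\end{enumerate}
In particular \textup{(UL)} fails in $N$, and so does countable choice for finite sets.
\end{theorem}

Two supplements are not needed for Theorem~\ref{thm:A}. The first shows that uniqueness fails in $N$ for the simplest fields.

\begin{theorem}\label{thm:B}
In the same model $N$, for every prime $p$ the field $\mathbb F_p$ has two non-isomorphic algebraic closures.
\end{theorem}

The second concerns ZFA, set theory with atoms, only. For a profinite group $\Gamma$, let $\mathcal U_\Gamma$ be the permutation model given by $\Gamma$ and its open subgroups; it is defined in Section~\ref{sec:zfa}, where projective profinite groups are also recalled.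

\begin{theorem}\label{thm:C}
Let $\Gamma$ be a profinite group. Then $\mathcal U_\Gamma$ satisfies \textup{(Cl)} if and only if $\Gamma$ has an open projective subgroup, and $\mathcal U_\Gamma$ satisfies \textup{(UL)} if and only if $\Gamma$ is finite. Consequently, for no $k\ge2$ does \textup{(Cl)} imply, over \textup{ZFA}, that every countably infinite family of $k$-element sets has an infinite subfamily with a choice function.
\end{theorem}

The method is Galois descent with a forcing extension in the role of the field extension. The sets $X_n$ are torsors under $\mathbb Z/n!$ (sets with a simply transitive action) and form an inverse system $T$, on which translation by $1$ acts as an automorphism $\sigma$. The model $N$ has no branch through $T$, but adjoining a branch $c$ gives a model $N[c]$ of (UL). There a field $K\in N$ has an algebraic closure $E_c$, and $E_c\cong_K E_{\sigma c}$. In general, descent asks for isomorphisms along all elements of a group that satisfy a cocycle condition, and choosing them would be a new choice problem. Here the group is $\widehat{\mathbb Z}=\varprojlim\mathbb Z/n!$, the free profinite group on one generator, and one isomorphism along the generator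 $\sigma$ suffices. Section~\ref{sec:towers} shows the mechanism for finite fields, with no forcing. After the conventions of Section~\ref{sec:forcing}, Section~\ref{sec:descent} carries out the descent under two hypotheses on $N$ and $T$, which Sections~\ref{sec:model} and~\ref{sec:cohen} realize.

\section{Towers and twisted finite fields}\label{sec:towers}

Everything in this section is proved in ZF.

\begin{definition}\label{def:tower}
A \emph{tower} consists of a sequence $(X_n)_{n\ge1}$ of pairwise disjoint sets with $|X_n|=n!$, a permutation $\sigma$ of $T=\bigcup_nX_n$ that permutes each \emph{level} $X_n$ in a single cycle, and a map $\pi:T\setminus X_1\to T$ with $\pi[X_{n+1}]\subseteq X_n$ and $\sigma\pi=\pi\sigma$. We write $t\le s$, and call $t$ an \emph{extension} of $s$, if $\pi^i(t)=s$ for some $i\ge0$. A \emph{branch} is a set $c\subseteq T$ with exactly one element $c_n$ in each level and $\pi(c_{n+1})=c_n$ for all $n$.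
\end{definition}

We denote the tower by $T$. The single element of $X_1$ is the top element of the order, and $\sigma$ is an order automorphism. For $n\ge m$ the projection $X_n\to X_m$ commutes with $\sigma$, which is transitive on $X_m$; so all its fibers have the same size, and each $s\in X_m$ has exactly $n!/m!$ extensions in $X_n$. If $b$ is a branch, then $j\mapsto\sigma^jb_n$ is a bijection $\mathbb Z/n!\to X_n$ that turns $\sigma$ into $j\mapsto j+1$ and $\pi$ into reduction modulo $(n-1)!$. A tower is thus the system $(\mathbb Z/n!)_n$ with the origin forgotten, and a branch is a choice of origin. Under (UL) one can at least choose a point on each level.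

\begin{lemma}\label{lem:ULchoice}
Assume \textup{(UL)}. Let $(Y_n)_{n\ge1}$ be pairwise disjoint nonempty finite sets with maps $Y_{n+1}\to Y_n$. Then $(Y_n)_{n\ge1}$ has a choice function.
\end{lemma}

\begin{proof}
The sets $Y_{\ge n}=\bigcup_{k\ge n}Y_k$ are nonempty and decreasing, so they generate a proper filter on $Y_{\ge 1}$. Let $U$ be an ultrafilter containing it. For $y\in Y_n$ let $C_y$ be the set of elements of $Y_{\ge n}$ whose image in $Y_n$ is $y$. Then $Y_{\ge n}\in U$ is the disjoint union of the finitely many sets $C_y$, $y\in Y_n$, so exactly one $y_n\in Y_n$ has $C_{y_n}\in U$. The map $n\mapsto y_n$ is a choice function.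
\end{proof}

We shall recognize algebraic closures by the following criterion.

\begin{lemma}\label{lem:split}
Let $E/K$ be an algebraic field extension in which every monic $f\in K[X]$ of degree $\ge1$ splits into linear factors. Then $E$ is algebraically closed.
\end{lemma}

\begin{proof}
A nonconstant polynomial over $E$ has an irreducible factor $g$, by induction on the degree, so it suffices to show $\deg g=1$. The class $\alpha$ of $X$ in the field $E[X]/(g)$ is algebraic over the finite extension of $K$ generated by the coefficients of $g$, hence over $K$. Its minimal polynomial $f$ over $K$ is divisible by $g$ in $E[X]$ and is a product of linear factors there. The irreducible $g$ divides one of them.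
\end{proof}

Now let $F$ be an algebraic closure of $\mathbb F_p$. Recall that for $m\ge1$ the set $\mathbb F_{p^m}=\{a\in F:a^{p^m}=a\}$ is the only subfield of $F$ with $p^m$ elements, that its automorphism group is cyclic of order $m$ and generated by $\mathrm{Frob}:a\mapsto a^p$, and that $\mathbb F_{p^m}\subseteq\mathbb F_{p^{m'}}$ if and only if $m\mid m'$. Hence $F$ is the increasing union of the fields $\mathbb F_{p^{n!}}$. Given a tower $T$, place a copy of $F$ over each point of $X_n$, glue the copy over $t$ to the copy over $\sigma t$ by Frobenius, and take the sections compatible with the gluing: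
\[
F^T_n=\{h:X_n\to F\ :\ h(\sigma t)=h(t)^p\text{ for all }t\in X_n\},
\]
a ring under pointwise operations.

\begin{example}\label{ex:F3}
Let $p=3$ and $f=X^2+1$, which has no root in $\mathbb F_3$. Its roots $\pm i$ lie in $\mathbb F_9$, and $i^3=-i$. On $X_1=\{t\}$ we have $\sigma t=t$, so $h(t)=h(t)^3$ and $F_1^T=\mathbb F_3$. No root of $f$ survives: going once around the cycle $X_1$ exchanges $i$ and $-i$. On $X_2=\{s,\sigma s\}$ an element is a pair $(h(s),h(\sigma s))=(a,a^3)$, subject to the condition $a^9=a$ obtained by returning to $s$. The ring of all functions $X_2\to F$ is $F\times F$, which has zero divisors, but the compatible pairs form a field isomorphic to $\mathbb F_9$. The cycle $X_2$ winds twice around $X_1$, the transposition of the roots is squared and becomes trivial, and $f$ has the roots $(i,-i)$ and $(-i,i)$ in $F_2^T$. We used $s$ to write these roots down, but exchanging $s$ and $\sigma s$ only exchanges them. An isomorphism $F^T_2\to\mathbb F_9$, in contrast, is evaluation at $s$ or at $\sigma s$, and so amounts to choosing a point of $X_2$.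
\end{example}

Since $\sigma\pi=\pi\sigma$, for $h\in F_n^T$ and $t\in X_{n+1}$ we have $h(\pi\sigma t)=h(\sigma\pi t)=h(\pi t)^p$, so $h\mapsto h\circ\pi$ is a ring homomorphism $F_n^T\to F^T_{n+1}$, injective because $\pi$ is onto. Let $F^T$ be the direct limit; we regard it as the increasing union of the $F_n^T$.

\begin{proposition}\label{prop:twist}
$F^T$ is an algebraic closure of $\mathbb F_p$, and $F^T\cong F$ if and only if $T$ has a branch.
\end{proposition}

\begin{proof}
Fix $t\in X_n$. If $h\in F_n^T$, then $h(\sigma^jt)=h(t)^{p^j}$ for $j\ge0$. So $h$ is determined by $h(t)$, and $j=n!$ gives $h(t)\in\mathbb F_{p^{n!}}$. Conversely, for $a\in\mathbb F_{p^{n!}}$ the rule $h(\sigma^jt)=a^{p^j}$ depends only on $j$ modulo $n!$ and defines an element of $F_n^T$. Thus evaluation $\mathrm{ev}_t:F_n^T\to\mathbb F_{p^{n!}}$ is a ring isomorphism. So $F^T$ is an increasing union of finite fields, hence a field algebraic over $\mathbb F_p$. A monic polynomial over $\mathbb F_p$ splits in $\mathbb F_{p^{n!}}\cong F^T_n$ for large $n$, and Lemma~\ref{lem:split} applies.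

There are exactly $n!$ isomorphisms $F_n^T\to\mathbb F_{p^{n!}}$, namely $\mathrm{Frob}^j\circ\mathrm{ev}_t$ for $0\le j<n!$, and $\mathrm{Frob}^j\circ\mathrm{ev}_t=\mathrm{ev}_{\sigma^jt}$. Hence $t\mapsto\mathrm{ev}_t$ is a bijection from $X_n$ onto the set of these isomorphisms. Moreover $\mathrm{ev}_t(h\circ\pi)=h(\pi t)$, so for $t\in X_{n+1}$ the restriction of $\mathrm{ev}_t$ to $F_n^T$ is $\mathrm{ev}_{\pi t}$. If $b$ is a branch, the maps $\mathrm{ev}_{b_n}$ therefore combine to an isomorphism $F^T\to F$. Conversely, an isomorphism $\theta:F^T\to F$ maps $F^T_n$ onto the subfield with $p^{n!}$ elements, so $\theta|F_n^T=\mathrm{ev}_{t_n}$ for a unique $t_n\in X_n$. Restricting $\mathrm{ev}_{t_{n+1}}$ to $F_n^T$ gives $\pi t_{n+1}=t_n$, so $\{t_n:n\ge1\}$ is a branch.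
\end{proof}

So a tower lets us build an algebraic closure out of copies of another one without choosing any point of the tower. For $\mathbb F_p$ this produces a second closure from a given one. For an arbitrary field $K$ there is no closure to start from; the copies will live in forcing extensions, one for each branch.

\section{Forcing without choice and the models $\mathbf L(x)$}\label{sec:forcing}

By G\"odel's theorem, the consistency of ZF implies that of $\mathrm{ZF}+V=L$. As usual in forcing arguments, we let $\mathbf L$ be a countable transitive model of $\mathrm{ZF}+V=L$; it satisfies (AC). This assumption is eliminable in the standard way: an inconsistency proof would use finitely many axioms, and by reflection there are countable transitive models of any sufficiently large finite fragment.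

Let $N$ be a countable transitive model of ZF, not necessarily of (AC), and let $P\in N$ be a partial order with top element $1$. A set $D\subseteq P$ is \emph{dense} if every $p\in P$ has an extension $q\le p$ in $D$, and \emph{open} if it is downward closed. A filter $c\subseteq P$ (upward closed, any two elements having a common extension in $c$) is \emph{generic} over $N$ if it meets every dense open $D\in N$. A \emph{name} is a set $\dot x\in N$ of pairs $(\dot y,r)$ with $\dot y$ a name and $r\in P$; its value is $\dot x^c=\{\dot y^c:(\dot y,r)\in\dot x,\ r\in c\}$, and $N[c]$ is the set of all values. The name $\check x=\{(\check y,1):y\in x\}$ has value $x$. The relation $p\Vdash\psi(\dot x)$ means that $N[c]\models\psi(\dot x^c)$ for every generic $c\ni p$. The following standard facts do not need (AC) in $N$.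
\begin{enumerate}
\item[(F1)] Every $p$ lies in a generic filter. For generic $c$, $N[c]$ is the smallest transitive model of ZF that contains $N\cup\{c\}$, and it has the same ordinals as $N$.
\item[(F2)] For each formula $\psi$, the relation $p\Vdash\psi(\dot x)$ is definable in $N$. If $N[c]\models\psi(\dot x^c)$, then some $p\in c$ forces $\psi(\dot x)$.
\item[(F3)] An automorphism $\theta\in N$ of $P$ acts on names by $\theta\dot x=\{(\theta\dot y,\theta r):(\dot y,r)\in\dot x\}$. For generic $c$, the image $\theta c$ is generic, $N[\theta c]=N[c]$ and $(\theta\dot x)^{\theta c}=\dot x^c$; equivalently $\dot x^{\theta c}=(\theta^{-1}\dot x)^c$.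
\item[(F4)] If $P_1,P_2\in N$, $c_1$ is $P_1$-generic over $N$ and $c_2$ is $P_2$-generic over $N[c_1]$, then $c_1\times c_2$ is $P_1\times P_2$-generic over $N$.
\end{enumerate}
By (F1) and (F2), if $p$ does not force $\psi$ then some $q\le p$ forces $\neg\psi$.

For $x$ in a generic extension of $\mathbf L$, let $\mathbf L_0(x)$ be the transitive closure $\mathrm{trcl}(\{x\})$, let $\mathbf L_{\alpha+1}(x)$ be the set of subsets of $\mathbf L_\alpha(x)$ definable over it with parameters, take unions at limits, and let $\mathbf L(x)$ be the union over the ordinals $\alpha$ of $\mathbf L$.
\begin{enumerate}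
\item[(L1)] $\mathbf L(x)$ is the smallest transitive model of ZF that has the ordinals of $\mathbf L$ and contains $x$.
\item[(L2)] Every element of $\mathbf L(x)$ is definable in $\mathbf L(x)$ from $x$, ordinals, and finitely many elements of $\mathrm{trcl}(\{x\})$. (Induct on $\alpha$: an element of $\mathbf L_{\alpha+1}(x)$ is defined from $\mathbf L_\alpha(x)$, which is definable from $x$ and $\alpha$, and finitely many elements of $\mathbf L_\alpha(x)$.)
\item[(L3)] $\mathbf L(x)$ depends only on $x$, and it is defined from $x$ by the same formula in every generic extension of $\mathbf L$ containing $x$. So a statement ``$\mathbf L(x)\models\chi$'' can be forced over $\mathbf L$.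
\end{enumerate}

\section{Descending an algebraic closure along a tower}\label{sec:descent}

\begin{proposition}\label{prop:descent}
Let $N$ be a countable transitive model of \textup{ZF} and $T\in N$ a tower, regarded as a forcing notion, such that
\begin{enumerate}
\item[(H1)] every dense open $D\subseteq T$ with $D\in N$ contains some level $X_n$;
\item[(H2)] $N[b]$ satisfies \textup{(UL)} for some branch $b$.
\end{enumerate}
Then every field $K\in N$ has an algebraic closure in $N$.
\end{proposition}

Branches are taken in the ambient universe. Under (H1) they are exactly the generic filters, so (H2) makes sense: a branch is a filter that meets every level, hence every dense open $D\in N$; and a generic filter meets each dense open set $\bigcup_{k\ge n}X_k$, hence each level, and cannot contain two points of one level. We fix $N$, $T$, $b$ and $K$ as in the proposition. ``Forced'' means forced by the top element, that is, true in $N[c]$ for every branch $c$.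

\subsection{Named families}

A family $(x_c)$ indexed by all branches is \emph{named} if there is a name $\dot x$ with $x_c=\dot x^c$ for all $c$. Constant families with value in $N$ are named, by $\check x$. With (AC) one can turn a forced existential statement into a name by choosing names along a maximal antichain. Hypothesis (H1) replaces (AC): the antichain can be taken to be a level, and finitely many choices are available in ZF.

\begin{lemma}\label{lem:named}
\begin{enumerate}
\item[(a)] If $(x_c)$ is named, so is $(x_{\sigma c})$.
\item[(b)] Let $\dot x_t$, $t\in X_n$, be names. There is a name $\dot x$, the \emph{mixture} of $t\mapsto\dot x_t$, with $\dot x^c=\dot x_t^c$ whenever $t\in c\cap X_n$.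
\item[(c)] Let $(u_c)$ be a finite tuple of named families with $N[c]\models\exists x\,\psi(x,u_c)$ for all $c$. Then there is a named family $(x_c)$ with $N[c]\models\psi(x_c,u_c)$ for all $c$. In particular, a family whose value at $c$ is defined in $N[c]$ from $u_c$ by a fixed formula is named.
\item[(d)] If $(x_c)$ is named and takes values in a set $S\in N$, there are $n$ and $h:X_n\to S$ in $N$ with $x_c=h(c_n)$ for all $c$.
\item[(e)] If in \textup{(d)} moreover $x_{\sigma c}=x_c$ for all $c$, then $x_c$ does not depend on $c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F3), $\dot x^{\sigma c}=(\sigma^{-1}\dot x)^c$.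

(b) The finite function $t\mapsto\dot x_t$ is in $N$. Put
\[
\dot x=\{(\dot y,s):\text{there are }t\in X_n\text{ and }r\text{ with }(\dot y,r)\in\dot x_t,\ s\le t,\ s\le r\}.
\]
If $s\in c$ and $s\le t\in X_n$, $s\le r$, then $t=c_n$ and $r\in c$. Conversely, if $t=c_n$ and $r\in c$, the lower of $t$ and $r$ in the chain $c$ is such an $s$. So $\dot x^c=\dot x^c_{c_n}$.

(c) Let $\dot u$ name $(u_c)$ and let $D$ be the set of $t\in T$ such that $t\Vdash\psi(\dot x,\dot u)$ for some name $\dot x$. It is open, and $D\in N$ by (F2). It is dense: given $s$, take a branch $c\ni s$ and a name $\dot x$ with $N[c]\models\psi(\dot x^c,u_c)$; some $t\in c$ forces this, and the lower of $s$ and $t$ is in $D$. By (H1), $D\supseteq X_n$ for some $n$. Choose a witness $\dot x_t$ for each of the finitely many $t\in X_n$ and take the mixture.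

(d) The set of $t$ that force $\dot x=\check v$ for some $v\in S$ is in $N$, open, and dense by the argument in (c). It contains some $X_n$; let $h(t)$ be the unique such $v$.

(e) Given $t\in X_n$, take a branch $c\ni t$. Then $\sigma c\ni\sigma t$, so $h(\sigma t)=x_{\sigma c}=x_c=h(t)$. As $\sigma$ is transitive on $X_n$, $h$ is constant.
\end{proof}

\subsection{The closures $E_c$ and the gluing $\varphi_c$}

First, (UL) is forced. By (H2) and (F2) some $t\in b$, say $t\in X_n$, forces (UL). For an arbitrary branch $c$ there is $j$ with $t\in\sigma^jc$, so $N[c]=N[\sigma^jc]$ satisfies (UL).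

In Section~\ref{sec:towers} the gluing was Frobenius. Now it comes from uniqueness of algebraic closures, which (UL) also provides.

\begin{lemma}[ZF]\label{lem:unique}
\textup{(UL)} implies that any two algebraic closures $E,E'$ of a field $K$ are isomorphic over $K$.
\end{lemma}

\begin{proof}
Let $R=E\otimes_KE'$. We cannot use bases of $E$ and $E'$ to see that $R\ne0$, but finite bases suffice. If $1\otimes1=0$, then in the free $K$-vector space on $E\times E'$ the generator $(1,1)$ is a linear combination of finitely many bilinearity relations. Let $V\subseteq E$ and $V'\subseteq E'$ be the finite-dimensional subspaces spanned by $1$ and the elements occurring in these relations. Extending $1$ to finite bases gives linear forms $\lambda:V\to K$ and $\lambda':V'\to K$ with $\lambda(1)=\lambda'(1)=1$. The bilinear form $(v,v')\mapsto\lambda(v)\lambda'(v')$ kills the relations and sends $(1,1)$ to $1$, a contradiction.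

By (UL), $R$ has a prime ideal $\mathfrak p$. The fields $E$ and $E'$ embed over $K$ in the domain $R/\mathfrak p$. An element $y$ of the image of $E'$ is a root of a monic $f\in K[X]$, and $f=\prod_i(X-a_i)$ with all $a_i$ in the image of $E$. From $\prod_i(y-a_i)=0$ we get $y=a_i$ for some $i$. By symmetry the two images coincide.
\end{proof}

Since (UL) implies (Cl), each $N[c]$ contains an algebraic closure of $K$ having $K$ as a subfield. By Lemma~\ref{lem:named}(c) there is a named family $(E_c)$ of fields, each with its operations, such that $E_c\supseteq K$ is in $N[c]$ an algebraic closure of $K$. The field $E_{\sigma c}$ is an algebraic closure of $K$ in $N[\sigma c]=N[c]$, so by Lemma~\ref{lem:unique} it is $K$-isomorphic to $E_c$ in $N[c]$. Parts (a) and (c) of Lemma~\ref{lem:named} give a named family of $K$-isomorphisms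
\[
\varphi_c:E_c\to E_{\sigma c}.
\]

\subsection{The ring of sections and the field $E^*$}

A \emph{section} is a named family $(x_c)$ with $x_c\in E_c$ for all $c$. We want the sections compatible with $\varphi$, as in Section~\ref{sec:towers}. The difficulty is that a section is a function on the branches, which $N$ may not contain, and that its names form a proper class of $N$. We cut the names down to a set.

Let $\dot E$ name the underlying sets of the $E_c$, and let $\Delta=\{\dot y:(\dot y,r)\in\dot E\text{ for some }r\}$; every element of $E_c$ is $\dot y^c$ for some $\dot y\in\Delta$. Let $\mathcal W$ be the set of those mixtures $\dot w$ of functions $X_n\to\Delta$, $n\ge1$, for which $\dot w\in\dot E$ is forced. Then $\mathcal W\in N$ by (F2), and every section has a name in $\mathcal W$. Indeed, if $\dot x$ names a section, the set of $t$ that force $\dot x=\dot y$ for some $\dot y\in\Delta$ is in $N$, open and dense, so it contains some $X_n$; the mixture of witnesses $\dot y_t$, $t\in X_n$, names the same section. Let $\mathcal E\in N$ be the quotient of $\mathcal W$ by forced equality. Each $x\in\mathcal E$ has a value $x_c\in E_c$ at each branch, and $x\mapsto(x_c)$ is a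 bijection from $\mathcal E$ onto the set of sections. In particular, $x=y$ if and only if $x_c=y_c$ for all $c$.

By Lemma~\ref{lem:named}(c), pointwise sums, products and negatives of sections are sections. So $\mathcal E$ is a commutative ring, and its operations are in $N$: for instance, $z=x+y$ says that $\dot z=\dot x+\dot y$ is forced for representatives in $\mathcal W$. Put
\[
E^*=\{x\in\mathcal E:\varphi_c(x_c)=x_{\sigma c}\text{ for all branches }c\}.
\]
If $\dot\varphi$ names $(\varphi_c)$ and $\dot x$ represents $x$, the condition says that $\dot\varphi(\dot x)=\sigma^{-1}\dot x$ is forced. So $E^*\in N$.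

\begin{lemma}\label{lem:field}
$E^*$ is a field that contains a copy of $K$ and is algebraic over it.
\end{lemma}

\begin{proof}
$E^*$ is a subring because each $\varphi_c$ is a ring homomorphism. The constant sections with value in $K$ lie in $E^*$ because $\varphi_c|K=\mathrm{id}$; they form a copy of $K$, which we identify with $K$, and in particular $1\ne0$.

Let $x\in E^*$. Let $v_c=1$ if $x_c=0$ and $v_c=0$ otherwise. The family $(v_c)$ is named, and $v_{\sigma c}=v_c$ since $\varphi_c$ is injective and maps $x_c$ to $x_{\sigma c}$. By Lemma~\ref{lem:named}(e) it is constant. So if $x\ne0$, then $x_c\ne0$ for all $c$; the family $(x_c^{-1})$ is a section, and $\varphi_c(x_c^{-1})=x_{\sigma c}^{-1}$.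

Let $f_c$ be the minimal polynomial of $x_c$ over $K$. The set $K[X]$ consists of finite sequences from $K$, so it is the same in $N$ and in $N[c]$, and $(f_c)$ is a named family with values in $K[X]\in N$. As $\varphi_c$ is a $K$-isomorphism, $f_{\sigma c}=f_c$. So $f_c$ is a fixed $f$, and $f(x)_c=f(x_c)=0$ for all $c$, that is, $f(x)=0$.
\end{proof}

\subsection{Killing the monodromy of the roots}

So far $E^*$ might be $K$ itself. The next lemma is the heart of the matter, and it generalizes Example~\ref{ex:F3}.

\begin{lemma}\label{lem:monodromy}
Every monic $f\in K[X]$ of degree $\ge1$ splits in $E^*$.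
\end{lemma}

\begin{proof}
Applying $\varphi_c$ to the factorization of $f$ in $E_c[X]$ shows that $\varphi_c$ maps the roots of $f$ in $E_c$ bijectively onto those in $E_{\sigma c}$ and preserves multiplicities. So the nonincreasing list $\mu_0\ge\dots\ge\mu_{d-1}$ of the multiplicities of the distinct roots is the same for $c$ and $\sigma c$. It is a named family of finite sequences of integers, hence constant by Lemma~\ref{lem:named}(e). By Lemma~\ref{lem:named}(c) there is a named family of injections $e_c:\{0,\dots,d-1\}\to E_c$ with
\[
f=\prod_{i<d}(X-e_c(i))^{\mu_i}.
\]
The sections $c\mapsto e_c(i)$ are roots of $f$ in $\mathcal E$, but they need not be compatible with $\varphi$. The defect is the permutation $\alpha_c\in S_d$ defined by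
\begin{equation}\label{eq:alpha}
\varphi_c(e_c(i))=e_{\sigma c}(\alpha_c(i)),\qquad\text{which satisfies }\mu_{\alpha_c(i)}=\mu_i\qquad(i<d).
\end{equation}
It is defined in $N[c]$ from $\varphi_c$, $e_c$ and $e_{\sigma c}$, so $(\alpha_c)$ is named, and by Lemma~\ref{lem:named}(d) there are $n$ and permutations $\alpha_t$, $t\in X_n$, with $\alpha_c=\alpha_{c_n}$. The problem has become finite.

To repair the numbering, we start at some point of $X_n$ and transport it along the cycle. Fix $t_0\in X_n$, put $t_j=\sigma^jt_0$, and for $j\ge0$ let
\[
\beta_0=\mathrm{id},\qquad\beta_{j+1}=\alpha_{t_j}\beta_j,\qquad\rho=\beta_{n!}.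
\]
After one turn we return to $t_0$ with the numbering changed by the monodromy $\rho$. As $t_j$ depends only on $j$ modulo $n!$, each further turn multiplies by the same product, so $\beta_{a\cdot n!}=\rho^a$ for $a\ge0$. If $\rho\neq\mathrm{id}$, the transport does not close up on $X_n$, and we pass to a longer cycle. Let $k\ge1$ be the order of $\rho$ and $n'=n+k$. The integer $a=n'!/n!=(n+1)\cdots(n+k)$ is a product of $k$ consecutive integers, so $k\mid a$ and
\[
\beta_{n'!}=\rho^a=\mathrm{id}=\beta_0 .
\]
Choose $s_0\in X_{n'}$ with $s_0\le t_0$ and put $s_j=\sigma^js_0$; then $s_j\le t_j$. The points $s_0,\dots,s_{n'!-1}$ list $X_{n'}$ without repetition, and $s_{n'!}=s_0$. For $i<d$ define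
\[
(x_i)_c=e_c(\beta_j(i))\qquad\text{when }s_j\in c,\quad0\le j<n'!.
\]
This is a mixture over $X_{n'}$ of the sections $c\mapsto e_c(m)$, $m<d$, so $x_i\in\mathcal E$. If $s_j\in c$, then $t_j\in c$ and $s_{j+1}\in\sigma c$, so by \eqref{eq:alpha}
\[
\varphi_c((x_i)_c)=e_{\sigma c}(\alpha_{t_j}\beta_j(i))=e_{\sigma c}(\beta_{j+1}(i))=(x_i)_{\sigma c}.
\]
For $j=n'!-1$ the last equality uses $s_{n'!}=s_0$ and $\beta_{n'!}=\beta_0$. Thus $x_i\in E^*$. Each $\beta_j$ is a permutation with $\mu_{\beta_j(i)}=\mu_i$, so for $c\ni s_j$
\[
\prod_{i<d}(X-(x_i)_c)^{\mu_i}=\prod_{i<d}\bigl(X-e_c(\beta_j(i))\bigr)^{\mu_{\beta_j(i)}}=f .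
\]
The coefficients of $\prod_{i<d}(X-x_i)^{\mu_i}\in E^*[X]$ and of $f$ agree at every branch, so the two polynomials are equal.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:descent}]
By Lemmas~\ref{lem:field}, \ref{lem:monodromy} and~\ref{lem:split}, $E^*\in N$ is an algebraic closure of $K$. The notions involved refer only to finite sequences from $E^*$, so this holds in $N$.
\end{proof}

\begin{remark}\label{rem:hyp}
Hypothesis (H1) was used to form names and to make $\alpha_c$ depend on one level; (H2) gave $E_c$ and $\varphi_c$; transitivity of $\sigma$ on levels gave Lemma~\ref{lem:named}(e) and thus the field property; and the growth of $n!$ was used only to kill $\rho$. If $K=\mathbb F_p$ and $F\in N$ is an algebraic closure, we may take $E_c=F$ and $\varphi_c=\mathrm{Frob}$. By Lemma~\ref{lem:named}(d) sections are then given by functions $X_n\to F$, and $E^*$ is the field $F^T$. The choice $\varphi_c=\mathrm{id}$ gives $E^*=F$ instead, so $E^*$ depends on $\varphi$. If the levels were cycles of length $2^n$, gluing by Frobenius would give a copy of $\bigcup_n\mathbb F_{p^{2^n}}$, in which an irreducible cubic over $\mathbb F_p$ has no root because $3\nmid2^n$: a monodromy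 of order $3$ would never be killed.
\end{remark}

\section{The model $N$: a tower without choice functions}\label{sec:model}

We need a model with a tower satisfying (H1) and (H2). The points of the tower have to be indistinguishable in $N$, so they cannot be reals, since the lexicographic order would select a point in each level. We take them to be infinite sets of Cohen reals.

Let $J=\{(n,j):n\ge1,\ j\in\mathbb Z/n!\}$ and $I=\{(n,j,i):(n,j)\in J,\ i\in\omega\}$. Let $P$ be the set of finite partial functions $I\times\omega\to2$, ordered by reverse inclusion, and let $G$ be $P$-generic over $\mathbf L$. For $\iota\in I$ let $a_\iota\in2^\omega$ be given by $a_\iota(u)=(\bigcup G)(\iota,u)$. By density these reals are total and pairwise distinct. Put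
\[
A_{n,j}=\{a_{n,j,i}:i\in\omega\},\qquad X_n=\{A_{n,j}:j\in\mathbb Z/n!\},\qquad T=\bigcup_nX_n .
\]
The $A_{n,j}$ are nonempty and pairwise disjoint, so the rules $\sigma(A_{n,j})=A_{n,j+1}$ and $\pi(A_{n+1,j})=A_{n,\,j\bmod n!}$ define a tower. Let $\mathcal T=(\langle X_n\rangle_n,\sigma,\pi)$ and
\[
N=\mathbf L(\mathcal T).
\]
Thus $N$ receives the tower and the reals, but not the labels $j$ and $i$. It is countable, being contained in $\mathbf L[G]$. The elements of $\mathrm{trcl}(\{\mathcal T\})$ are the reals $a_\iota$, hereditarily finite sets, the sets $A_{n,j}$, and sets definable from $\mathcal T$, natural numbers and finitely many $A_{n,j}$. Since $A_{n,j}$ is the only member of $T$ containing a given $a\in A_{n,j}$, property (L2) shows that every element of $N$ is definable in $N$ from $\mathcal T$, ordinals and finitely many reals $a_\iota$. These reals sit on finitely many levels, and above them $N$ cannot see a translation that is trivial on those levels.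

\begin{lemma}\label{lem:support}
Let $D\in N$, $D\subseteq T$. There is $m\ge1$ such that for all $n\ge m$ and all $t,t'\in X_n$ with the same image in $X_m$, we have $t\in D$ if and only if $t'\in D$.
\end{lemma}

\begin{proof}
Let $\chi$ be a formula, $\bar\xi$ ordinals and $\iota_1,\dots,\iota_r\in I$ such that $t\in D$ if and only if $\mathbf L(\mathcal T)\models\chi(t,\mathcal T,\bar\xi,a_{\iota_1},\dots,a_{\iota_r})$. For any generic $G'$ write $a_\iota^{G'}$, $A^{G'}_{k,h}$, $\mathcal T^{G'}$ for the objects constructed from $G'$, and $D^{G'}$ for the subset of $T^{G'}$ defined by $\chi$ in $\mathbf L(\mathcal T^{G'})$ from $\mathcal T^{G'}$, $\bar\xi$ and the $a^{G'}_{\iota_s}$. Let $m\ge1$ be at least the first coordinate of each $\iota_s$.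

Suppose $n\ge m$, $j\equiv j'\pmod{m!}$, $A_{n,j}\in D$ and $A_{n,j'}\notin D$. By (F2) and (L3) there is $p\in G$ such that $A^{G'}_{n,j}\in D^{G'}$ and $A^{G'}_{n,j'}\notin D^{G'}$ for every generic $G'\ni p$. Let $z=j'-j$ for integer representatives, so that $m!\mid z$. We want an automorphism of $P$ that translates the tower by $z$, fixes the parameters, and moves $p$ to a condition compatible with $p$. Translation by $z$ is trivial on the levels $k\le m$, because $k!\mid z$, so there we can use the identity. On the higher levels we use the index $i$ to move $p$ off its own domain. Let $l$ exceed every $i$ occurring in $\operatorname{dom}p$, let $\tau$ be the permutation of $\omega$ that exchanges $i$ and $i+l$ for $i<l$ and fixes everything else, and define the permutation $\theta\in\mathbf L$ of $I$ by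
\[
\theta(k,h,i)=\begin{cases}(k,h,i)&\text{if }k\le m,\\(k,h+z,\tau(i))&\text{if }k>m.\end{cases}
\]
It induces an automorphism of $P$ by $(\theta q)(\theta\iota,u)=q(\iota,u)$. The conditions $p$ and $\theta p$ agree on levels $\le m$. On levels $>m$ the indices $i$ are $<l$ for $p$ and $\ge l$ for $\theta p$. So $p\cup\theta p$ is a condition.

Let $G^*$ be generic with $p,\theta p\in G^*$, and let $G'=\theta^{-1}G^*$, a generic filter containing $p$. Then $a_\iota^{G'}=a^{G^*}_{\theta\iota}$ for all $\iota$, hence $A^{G'}_{k,h}=A^{G^*}_{k,h+z}$ for all $(k,h)\in J$. It follows that $X_k^{G'}=X_k^{G^*}$. The map $\sigma^{G'}$ sends $A^{G^*}_{k,h+z}$ to $A^{G^*}_{k,h+1+z}$, and $\pi^{G'}$ sends $A^{G^*}_{k+1,h+z}$ to $A^{G^*}_{k,(h+z)\bmod k!}$. So $\mathcal T^{G'}=\mathcal T^{G^*}$. Also $a_{\iota_s}^{G'}=a_{\iota_s}^{G^*}$, since $\theta\iota_s=\iota_s$. By (L3), $D^{G'}=D^{G^*}$. Now $p\in G^*$ gives $A^{G^*}_{n,j'}\notin D^{G^*}$, while $p\in G'$ gives $A^{G^*}_{n,j'}=A^{G'}_{n,j}\in D^{G'}$, a contradiction.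
\end{proof}

\begin{corollary}\label{cor:N}
\begin{enumerate}
\item[(a)] $N$ and $T$ satisfy \textup{(H1)}.
\item[(b)] There is no function $g\in N$ with infinite domain $Z\subseteq\omega\setminus\{0\}$ and $g(n)\in X_n$ for all $n\in Z$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Let $D\in N$ be dense open and take $m$ from Lemma~\ref{lem:support}. Each of the finitely many $s\in X_m$ has an extension in $D$. As $D$ is open, there is one $n\ge m$ such that each $s\in X_m$ has an extension in $D\cap X_n$. By Lemma~\ref{lem:support}, all extensions of $s$ in $X_n$ are in $D$, so $X_n\subseteq D$.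

(b) Apply Lemma~\ref{lem:support} to the range $D$ of $g$, and take $n\in Z$ with $n>m$. Along with $g(n)$, the set $D\cap X_n$ contains all $n!/m!\ge2$ points with the same image in $X_m$. But $D\cap X_n=\{g(n)\}$.
\end{proof}

\section{Adjoining a branch gives Cohen's basic model}\label{sec:cohen}

Let $b=\{A_{n,0}:n\ge1\}$, a branch of $T$, generic over $N$ by Corollary~\ref{cor:N}(a). Let $\ell=\langle A_{n,j}\rangle_{(n,j)\in J}$ be the labeled family. Then
\[
N[b]=\mathbf L(\ell).
\]
Indeed, $\mathcal T$ and $b$ are definable from $\ell$, so $N\subseteq\mathbf L(\ell)$ by (L1) and $N[b]\subseteq\mathbf L(\ell)$ by (F1). Conversely $A_{n,j}=\sigma^j(b_n)$, so $\ell\in N[b]$ and $\mathbf L(\ell)\subseteq N[b]$ by (L1). To prove (H2) we identify $\mathbf L(\ell)$ with a model in which (UL) is known to hold.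

Let $\mathrm{Add}$ be the set of finite partial functions $\omega\times\omega\to2$, ordered by reverse inclusion. A permutation $\tau\in\mathbf L$ of $\omega$ acts on $\mathrm{Add}$ by $(\tau r)(\tau k,u)=r(k,u)$, and hence on names. A finite set $e\subseteq\omega$ is a \emph{support} of a name $\dot x$ if $\tau\dot x=\dot x$ for all $\tau$ fixing $e$ pointwise. A name is \emph{hereditarily symmetric} if it has a support and all names $\dot y$ with $(\dot y,r)\in\dot x$ are hereditarily symmetric. For $H$ $\mathrm{Add}$-generic over $\mathbf L$, the \emph{basic Cohen model} $\mathbf M_H$ is the set of values $\dot x^H$ of hereditarily symmetric names. It is a transitive model of ZF with $\mathbf L\subseteq\mathbf M_H\subseteq\mathbf L[H]$, and it contains the set $B=\{x_k:k\in\omega\}$ of the generic reals $x_k(u)=(\bigcup H)(k,u)$. We use the following theorem of Halpern and L\'evy \cite{HL}; see also \cite{Jech}.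

\begin{theorem}[Halpern--L\'evy]\label{thm:HL}
The Boolean prime ideal theorem, and hence \textup{(UL)}, holds in $\mathbf M_H$.
\end{theorem}

Two steps remain: to describe $\mathbf M_H$ in terms of $B$ alone, and to code $\ell$ by such a set $B$.

\begin{lemma}\label{lem:LB}
$\mathbf M_H=\mathbf L(B)$.
\end{lemma}

\begin{proof}
The inclusion $\mathbf L(B)\subseteq\mathbf M_H$ follows from (L1). For the converse, the idea is that $\mathbf L[H]$ arises from $\mathbf L(B)$ by adding a generic enumeration of $B$, so that $\mathbf L(B)$ can compute the value of a symmetric name by its own forcing relation.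

Let $g(k)=x_k$, a bijection $\omega\to B$, and let $Q\in\mathbf L(B)$ be the set of finite injective partial functions $\omega\to B$, ordered by reverse inclusion. For $g':\omega\to B$ put $H(g')=\{r\in\mathrm{Add}:r(k,u)=g'(k)(u)\text{ on }\operatorname{dom}r\}$, so $H(g)=H$. If $\tau$ is a permutation of $\omega$ moving finitely many points, then $\tau\in\mathbf L$ and $H(g\circ\tau)=\tau^{-1}H$. This filter is $\mathrm{Add}$-generic over $\mathbf L$ by (F3); its $k$-th generic real is $x_{\tau(k)}$, so it yields the same set $B$. We shall use that
\begin{quote}
$(\ast)$\quad for $e$ finite and $q\in Q$ with $q\supseteq g|e$, there is $\tau$ moving finitely many points and fixing $e$ pointwise with $g\circ\tau\supseteq q$.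
\end{quote}
For this, extend the finite injection $k\mapsto g^{-1}(q(k))$, $k\in\operatorname{dom}q$, to such a permutation.

\emph{Claim 1: $\{q\in Q:q\subseteq g\}$ is $Q$-generic over $\mathbf L(B)$.} Let $D\in\mathbf L(B)$ be dense open in $Q$. The elements of $\mathrm{trcl}(\{B\})$ are $B$, the $x_k$ and hereditarily finite sets, so by (L2) $D$ is defined in $\mathbf L(B)$ by a formula from $B$, ordinals and the $x_k$ with $k$ in a finite set $e_0$. For generic $H'$ let $D^{H'}$ be the set given by the same definition from the reals of $H'$. Suppose that no finite restriction of $g$ is in $D$. Some $p\in H$ forces this, so for every generic $H'\ni p$ no finite restriction of the enumeration given by $H'$ is in $D^{H'}$. Let $e\supseteq e_0$ be finite and contain all first coordinates occurring in $p$. Take $q\in D$ with $q\supseteq g|e$, and $\tau$ as in $(\ast)$. Then $\tau p=p$, so $p\in H'=\tau^{-1}H$. The set $B$ and the reals with index in $e_0$ are the same for $H'$ and $H$, so $D^{H'}=D$. But the enumeration given by $H'$ is $g\circ\tau$, and its restriction $q$ is in $D$. This contradiction proves the claim. Applied to $\tau^{-1}H$ in place of $H$, it shows that each $g\circ\tau$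 is $Q$-generic over $\mathbf L(B)$ as well.

\emph{Claim 2: every $x\in\mathbf M_H$ is in $\mathbf L(B)$.} Let $x=\dot x^H$ with $\dot x\in\mathbf L$ hereditarily symmetric with support $e$. By $\in$-induction, and since $\mathbf M_H$ is transitive, we may assume $x\subseteq\mathbf L(B)$. Let $\dot g$ be the $Q$-name for the union of the generic filter. We show that for $y\in\mathbf L(B)$,
\begin{equation}\label{eq:Q}
y\in x\iff g|e\Vdash_Q\check y\in\dot x^{H(\dot g)}\quad\text{over }\mathbf L(B),
\end{equation}
where $\dot x$ enters as an element of the ground model $\mathbf L(B)$ and is evaluated in the extension. If the right side holds, Claim 1 gives $y\in\dot x^{H(g)}=x$. If it fails, some $q\supseteq g|e$ forces $\check y\notin\dot x^{H(\dot g)}$. Take $\tau$ as in $(\ast)$. Since $g\circ\tau\supseteq q$ is generic, $y\notin\dot x^{H(g\circ\tau)}$. By (F3) and the choice of $e$, $\dot x^{H(g\circ\tau)}=\dot x^{\tau^{-1}H}=(\tau\dot x)^H=\dot x^H=x$. So $y\notin x$. The right side of \eqref{eq:Q} is definable in $\mathbf L(B)$ from the finite function $g|e$ and $\dot x$, and the elements of $x$ have rank below an ordinal of $\mathbf L$. By separation, $x\in\mathbf L(B)$.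
\end{proof}

The family $\ell$ consists of countably many labeled sets of reals, while $B$ is a single set. We pass from one to the other by writing the label into the real as a prefix. A typical Cohen real begins with a string $1^k0$ ($k$ ones, then a zero), and these strings are pairwise incompatible, so they can serve as labels.

\begin{lemma}\label{lem:code}
There is an $\mathrm{Add}$-generic filter $H$ over $\mathbf L$ whose set $B$ of generic reals satisfies $\mathbf L(B)=\mathbf L(\ell)$.
\end{lemma}

\begin{proof}
In $\mathbf L$ fix a bijection $(n,j)\mapsto s_{n,j}$ from $J$ onto $\{1^k0:k\in\omega\}$, and let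
\[
B=\{s_{n,j}{}^\frown a:(n,j)\in J,\ a\in A_{n,j}\}.
\]
As the prefixes are pairwise incompatible, $A_{n,j}=\{a:s_{n,j}{}^\frown a\in B\}$. So $\ell\in\mathbf L(B)$ and $B\in\mathbf L(\ell)$, and $\mathbf L(B)=\mathbf L(\ell)$ by (L1).

We need an enumeration of $B$ that is $\mathrm{Add}$-generic. An enumeration in $\mathbf L$ of the index set $I$ would not do, because the prefix of the $k$-th real would be known in $\mathbf L$; the order of the labels has to be generic too. Let $W$ be the set of finite partial functions $\omega\to J$, and let $w:\omega\to J$ be the union of a $W$-generic filter over $\mathbf L[G]$. By density each $w^{-1}(n,j)$ is infinite. If $k$ is the $i$-th element (counting from $0$) of $w^{-1}(n,j)$, put $x_k=s_{n,j}{}^\frown a_{n,j,i}$. Then $\{x_k:k\in\omega\}=B$. Let $H$ be the filter of all $r\in\mathrm{Add}$ with $r(k,u)=x_k(u)$ on $\operatorname{dom}r$.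

Let $D\in\mathbf L$ be dense open in $\mathrm{Add}$. By (F4) it suffices to show that every $(q,p)\in W\times P$ has an extension that forces some element of $D$ into $H$. Extending $q$, we may assume that $\operatorname{dom}q=\{0,\dots,m_0-1\}$ and that $|q^{-1}(n,j)|>i$ whenever $(n,j,i)$ occurs in $p$. Define $r\in\mathrm{Add}$ with rows $k<m_0$ as follows: if $k$ is the $i$-th element of $q^{-1}(n,j)$, then $r(k,\cdot)$ begins with $s_{n,j}$, and $r(k,|s_{n,j}|+u)=p((n,j,i),u)$ where the right side is defined. Choose $r'\supseteq r$ in $D$. We extend $r'$ further, staying in the open set $D$. Choose $m_1\ge m_0$ above all first coordinates of $r'$; in each row $k<m_1$ that has no value $0$, add a $0$ beyond the domain of the row; then fill the unspecified places before the first $0$ with $1$. Now each row $k<m_1$ begins with $s_{q'(k)}$ for a unique $q'(k)\in J$, and $q'\in W$ extends $q$ because the rows $k<m_0$ already began with $s_{q(k)}$. Define $p'((n,j,i),u)=r'(k,|s_{n,j}|+u)$, where defined, for $k$ the $i$-th element of $q'^{-1}(n,j)$. Since $\operatorname{dom}q$ is an initial segment of $\omega$, the $i$-th element of $q^{-1}(n,j)$, if it exists, is also the $i$-th element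 of $q'^{-1}(n,j)$; hence $p'\supseteq p$. For the same reason, if $w\supseteq q'$, then the $i$-th element $k$ of $q'^{-1}(n,j)$ is the $i$-th element of $w^{-1}(n,j)$, and if also $p'\in G$ then $x_k=s_{n,j}{}^\frown a_{n,j,i}$ extends $r'(k,\cdot)$. So $(q',p')\le(q,p)$ forces $r'\in H$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
By Lemmas~\ref{lem:code} and~\ref{lem:LB}, $N[b]=\mathbf L(\ell)=\mathbf L(B)=\mathbf M_H$, which satisfies (UL) by Theorem~\ref{thm:HL}. So (H2) holds, (H1) is Corollary~\ref{cor:N}(a), and Proposition~\ref{prop:descent} gives (1). Corollary~\ref{cor:N}(b) is (2). In particular $(X_n)_n$ has no choice function in $N$, so countable choice for finite sets fails, and (UL) fails by Lemma~\ref{lem:ULchoice}.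

Let $p$ be a prime and $F\in\mathbf L$ an algebraic closure of $\mathbb F_p$; it is still one in $N$, since $F[X]$ is the same in both models. A branch $c\in N$ would give the choice function $n\mapsto c_n$. So $T$ has no branch in $N$, and by Proposition~\ref{prop:twist}, applied in $N$, the fields $F$ and $F^T$ are non-isomorphic algebraic closures of $\mathbb F_p$ in $N$.
\end{proof}

\section{Permutation models of profinite groups}\label{sec:zfa}

Which property of $\widehat{\mathbb Z}$ made the descent work? With atoms the question has an exact answer, because a universe with (AC) takes the place of $N[b]$ and descent becomes a lifting problem in Galois theory.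

\subsection{Profinite groups}
A profinite group is a compact, Hausdorff, totally disconnected topological group. Its open subgroups have finite index and are closed, each contains an open normal subgroup, and the open normal subgroups intersect in $1$. A profinite group $V$ is \emph{projective} if for every continuous surjection $\alpha:B\to A$ of profinite groups and every continuous homomorphism $\beta:V\to A$ there is a continuous homomorphism $\gamma:V\to B$ with $\alpha\gamma=\beta$. A map from a set $S$ to a profinite group \emph{converges to $1$} if every open subgroup contains the images of all but finitely many elements. The \emph{free profinite group} on $S$, of \emph{rank} $|S|$, is universal for such maps. We use these facts, under (AC); see \cite{FJ,RZ}.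
\begin{enumerate}
\item[(P1)] Free profinite groups are projective, and closed subgroups of projective profinite groups are projective.
\item[(P2)] Every profinite group is a quotient of the free profinite group of rank $\kappa$ for all sufficiently large cardinals $\kappa$.
\end{enumerate}
We also use the Galois correspondence for infinite Galois extensions $K/K_0$: the group $\mathrm{Gal}(K/K_0)$ is profinite, with the pointwise stabilizers of finite subsets of $K$ as a basis of open subgroups, and $H=\mathrm{Gal}(K/K^H)$ for every closed subgroup $H$. An action of a profinite group on a set is \emph{continuous} if all point stabilizers are open.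

\subsection{The model $\mathcal U_\Gamma$}
ZFA is the variant of ZF that allows a set of atoms, objects that have no elements and differ from $\emptyset$. Let $\mathcal U$ be a model of $\mathrm{ZFA}+\mathrm{AC}$ and $\Gamma\in\mathcal U$ a profinite group, such that the atoms of $\mathcal U$ are in bijection $\gamma U\mapsto a_{\gamma U}$ with the cosets of the open normal subgroups $U$ of $\Gamma$. All group theory and Galois theory below takes place in $\mathcal U$. The group $\Gamma$ acts on the atoms by $\delta\cdot a_{\gamma U}=a_{\delta\gamma U}$ and on all of $\mathcal U$ by the recursion $\delta\cdot x=\{\delta\cdot y:y\in x\}$; we call this the \emph{natural} action. It preserves $\in$ and fixes ordinals. An object is \emph{symmetric} if its stabilizer is open, and $\mathcal U_\Gamma$ is the class of objects that are symmetric together with all members of their transitive closure. The open subgroups are closed under conjugation, finite intersection and passage to larger subgroups, and the stabilizer of $a_{\gamma U}$ is the open subgroup $U$. So $\mathcal U_\Gamma$ is a permutation model, a transitive model of ZFA; see \cite{Jech}. A set belongs to $\mathcal U_\Gamma$ if and only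 if it is symmetric and its elements belong to $\mathcal U_\Gamma$. In particular, finite sequences from $\mathcal U_\Gamma$ are in $\mathcal U_\Gamma$, so for fields in $\mathcal U_\Gamma$ ``algebraic'' and ``algebraically closed'' mean the same in $\mathcal U_\Gamma$ and in $\mathcal U$.

If $K\in\mathcal U_\Gamma$ is a field, with its operations, then its stabilizer is an open subgroup that acts on $K$ by automorphisms, and continuously because the elements of $K$ are symmetric. The atoms were chosen so that the converse holds.

\begin{lemma}\label{lem:rep}
Let $H$ be an open subgroup of $\Gamma$.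
\begin{enumerate}
\item[(a)] If $H$ acts continuously on a set $S\in\mathcal U$, there are $S'\in\mathcal U_\Gamma$, invariant under the natural action of $H$, and an $H$-equivariant bijection $S\to S'$. Every $H$-invariant relation on $S'$ is in $\mathcal U_\Gamma$.
\item[(b)] Let $K\in\mathcal U_\Gamma$ be a field stabilized by $H$, and $E\supseteq K$ a field extension in $\mathcal U$ on which $H$ acts continuously by automorphisms, extending the natural action on $K$. Then $\mathcal U_\Gamma$ contains a field extension of $K$ that is $K$-isomorphic to $E$.
\end{enumerate}
\end{lemma}

\begin{proof}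
(a) Index the orbits by ordinals $\xi$, identify the $\xi$-th orbit with $H/V_\xi$, where $V_\xi$ is open, and choose an open normal subgroup $U_\xi$ of $\Gamma$ contained in $V_\xi$. Send $hV_\xi$ to $(\xi,\{a_{hvU_\xi}:v\in V_\xi\})$. The second component lists the finitely many cosets of $U_\xi$ contained in $hV_\xi$, so it depends only on $hV_\xi$ and determines it. The map is therefore well defined and injective; it is equivariant, and its values are in $\mathcal U_\Gamma$. The image $S'$ and every $H$-invariant relation on it are sets of elements of $\mathcal U_\Gamma$ whose stabilizers contain $H$.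

(b) Apply (a) to the $H$-invariant set $E\setminus K$, using ordinals $\xi$ above the rank of $K$, so that $S'\cap K=\emptyset$. Transport the field operations to $K\cup S'$. Their graphs are invariant under the natural action of $H$ and consist of elements of $\mathcal U_\Gamma$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:C}}

\emph{An open projective subgroup gives \textup{(Cl)}.} Let $\Gamma_0\le\Gamma$ be open and projective, let $K\in\mathcal U_\Gamma$ be a field and $H$ its stabilizer. Then $V=\Gamma_0\cap H$ is open, and projective by (P1). By Lemma~\ref{lem:rep}(b) it suffices to extend the action of $V$ continuously to an algebraic closure $\overline K$ of $K$, which exists in $\mathcal U$. To turn this into a problem about profinite groups, put $K_0=K^V$. The $V$-orbit of each $x\in K$ is finite, and Artin's argument applies: $\prod_{y\in Vx}(X-y)$ has coefficients in $K_0$, has simple roots and splits in $K$. So $K/K_0$ is Galois. The homomorphism $\beta:V\to\mathrm{Gal}(K/K_0)$ is continuous because stabilizers are open. (It is also onto, its image being compact with fixed field $K_0$.) Let $K^s$ be the separable closure of $K$ in $\overline K$. As $K/K_0$ is separable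 algebraic, $K^s$ is a separable closure of $K_0$; so $K^s/K_0$ is Galois, and restriction $\mathrm{Gal}(K^s/K_0)\to\mathrm{Gal}(K/K_0)$ is onto. By projectivity $\beta$ lifts to a continuous $\gamma:V\to\mathrm{Gal}(K^s/K_0)$. This is a continuous action of $V$ on $K^s$ extending the action on $K$. In characteristic $0$ we are done. In characteristic $p$, each $x\in\overline K$ has $x^{p^k}\in K^s$ for some $k$, and $y\mapsto y^{p^k}$ is a bijection of $\overline K$. So each automorphism of $K^s$ extends uniquely to $\overline K$, the extensions form an action of $V$, and $x$ and $x^{p^k}$ have the same stabilizer, which is open.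

\medskip
\emph{\textup{(Cl)} gives an open projective subgroup.} We test (Cl) on a field on which $\Gamma$ acts as a Galois group over a base with projective absolute Galois group. For an algebraically closed field $k$ of characteristic $0$, the absolute Galois group of $k(t)$ is free profinite of rank $|k|$ \cite{Douady}; see also \cite{Harbater,Pop}. By (P2) we can take $k$ so large that $\Gamma$ is a quotient of this group. So there is a Galois extension $K/k(t)$ with group $\Gamma$. The action of $\Gamma$ on $K$ is continuous, so by Lemma~\ref{lem:rep}(a) we may assume that $K\in\mathcal U_\Gamma$ and that the Galois action is the natural one. Let $E\in\mathcal U_\Gamma$ be an algebraic closure of $K$ and $H$ the stabilizer of the field $E$. It is open and acts continuously on $E$, extending its action on $K$. The field $E$ is an algebraic closure of $k(t)$, Galois over it in characteristic $0$. The action gives a continuous homomorphism $H\to\mathrm{Gal}(E/K^H)$ whose composite with restriction $\mathrm{Gal}(E/K^H)\to\mathrm{Gal}(K/K^H)=H$ is the identity. So it is injective, and since $H$ is compact, $H$ is isomorphic to a closed subgroup of $\mathrm{Gal}(E/k(t))$. By (P1), $H$ is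 projective.

\medskip
\emph{\textup{(UL)} holds if and only if $\Gamma$ is finite.} If $\Gamma$ is finite, the trivial subgroup is open, so $\mathcal U_\Gamma=\mathcal U$ satisfies (AC) and hence (UL). Let $\Gamma$ be infinite. An open normal subgroup $U$ has finite index, so it contains some $\gamma\ne1$; intersecting $U$ with an open normal subgroup that omits $\gamma$ gives a smaller one. So there are open normal subgroups $U_1\supsetneq U_2\supsetneq\cdots$, and $[\Gamma:U_n]\ge n$. The finite sets $Y_n=\{a_{\gamma U_n}:\gamma\in\Gamma\}$ are pairwise disjoint, and the sequence of the $Y_n$ with the maps $a_{\gamma U_{n+1}}\mapsto a_{\gamma U_n}$ is $\Gamma$-invariant, so it is in $\mathcal U_\Gamma$. If (UL) held in $\mathcal U_\Gamma$, Lemma~\ref{lem:ULchoice}, whose proof works in ZFA, would give a choice function $n\mapsto y_n$ in $\mathcal U_\Gamma$. Its stabilizer $V$ is open and fixes each atom $y_n$, so $V\subseteq U_n$ and $[\Gamma:V]\ge n$ for all $n$, which is impossible.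

\medskip
\emph{Families of $k$-element sets.} Let $\Gamma$ be the free profinite group on $\omega$. It is projective, so $\mathcal U_\Gamma$ satisfies (Cl). Let $k\ge2$. The map sending $n$ to the $n$-th unit vector of $\prod_{n\in\omega}\mathbb Z/k$ converges to the neutral element, so it induces a continuous homomorphism $\Gamma\to\prod_n\mathbb Z/k$. The image is compact and contains the dense subgroup generated by the unit vectors, so the homomorphism is onto. Let $U_n$ be the kernel of the $n$-th coordinate $\Gamma\to\mathbb Z/k$ and $Y_n=\{a_{\gamma U_n}:\gamma\in\Gamma\}$. The $U_n$ are distinct open normal subgroups of index $k$, so the $Y_n$ are pairwise disjoint $k$-element sets, and the $\Gamma$-invariant sequence $(Y_n)_{n\in\omega}$ is in $\mathcal U_\Gamma$. A choice function in $\mathcal U_\Gamma$ for $(Y_n)_{n\in Z}$, with $Z$ infinite, has an open stabilizer $V$ that fixes one atom in each $Y_n$, $n\in Z$. Then $V\subseteq\bigcap_{n\in Z}U_n$, the kernel of the surjection $\Gamma\to\prod_{n\in Z}\mathbb Z/k$, which has infinite index. This contradiction completes the proof of Theorem~\ref{thm:C}. \qed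

\begin{example}
The group $\widehat{\mathbb Z}$ is free profinite of rank $1$ and infinite, so $\mathcal U_{\widehat{\mathbb Z}}$ satisfies (Cl) and not (UL); it is the analogue with atoms of the model $N$. In contrast, (Cl) fails in $\mathcal U_\Gamma$ for $\Gamma=\prod_{n\in\omega}\mathbb Z/2$. An open subgroup of $\Gamma$ is infinite, so it contains a closed subgroup isomorphic to $\mathbb Z/2$; this is not projective, because the identity of $\mathbb Z/2$ does not lift through $\mathbb Z/4\to\mathbb Z/2$; and (P1) shows that the open subgroup is not projective either.
\end{example}

\begin{thebibliography}{9}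

\bibitem{Douady} Douady, 1964.

\bibitem{FJ} Fried and Jarden, \emph{Field Arithmetic}.

\bibitem{HL} J.~D.~Halpern and A.~L\'evy, \emph{The Boolean prime ideal theorem does not imply the axiom of choice}, Proc. Sympos. Pure Math. XIII.1, 1971.

\bibitem{Harbater} Harbater, 1995.

\bibitem{Jech} T.~Jech, \emph{The Axiom of Choice}.

\bibitem{Pop} Pop, 1995.

\bibitem{RZ} Ribes and Zalesskii, \emph{Profinite Groups}.

\bibitem{FT} \texttt{http://alpha.math.uga.edu/\%7Epete/FieldTheory.pdf}

\end{thebibliography}
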